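\title{Greedy++ Needs Logarithmically Many Iterations\\ for the Densest Subgraph Problem}

\begin{abstract}
Greedy++ is an iterated form of Charikar's greedy peeling for the densest subgraph problem: every vertex carries a load that records the degrees with which it was removed so far, and each iteration repeatedly removes a vertex minimizing load plus current degree. It was conjectured that $O(1/\epsilon^2)$ iterations always give a $(1-\epsilon)$-approximation. We disprove this. For every fixed $\epsilon<\frac12$ there are $n$-vertex graphs on which $\Omega_\epsilon(\log n)$ iterations are needed, under every tie-breaking, and with maximum degree at most a constant multiple of the optimal density. On such graphs this matches the known upper bound for fixed $\epsilon$. Since one iteration suffices for $\epsilon\ge\frac12$, the threshold $\frac12$ is sharp.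
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, simple and undirected. Let $G=(V,E)$ be a graph with $n$ vertices and maximum degree $\Delta=\Delta(G)$. For a nonempty set $S\subseteq V$ let $E(S)$ be the set of edges with both endpoints in $S$, and let
\[
\lambda(S)=\frac{|E(S)|}{|S|}
\]
be the \emph{density} of $S$; it is half the average degree of the subgraph induced by $S$. The \emph{densest subgraph problem} asks for $\lambda^*=\lambda^*(G)=\max_{\emptyset\ne S\subseteq V}\lambda(S)$ and a set attaining it.

\paragraph{The algorithm.} \emph{Greedy++ with $T$ iterations} maintains a \emph{load} $\ell_t(v)$ for each vertex $v$ and each $t=0,\dots,T$, starting from $\ell_0(v)=0$. Iteration $t$ begins with the current graph $G'=G$. At any moment, the \emph{key} of a vertex $v$ of $G'$ is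
\[
\ell_{t-1}(v)+\deg_{G'}(v).
\]
The algorithm chooses a vertex $v$ of minimum key, with ties broken arbitrarily, sets $\ell_t(v)$ equal to the key of $v$, deletes $v$ from $G'$, and repeats until $G'$ is empty. If $v_{t,1},\dots,v_{t,n}$ is the order of removal in iteration $t$, the sets $\{v_{t,i},\dots,v_{t,n}\}$ with $1\le i\le n$ are the \emph{suffixes} of that iteration; they are the vertex sets of the successive current graphs. The output is a suffix of maximum density among the suffixes of all $T$ iterations. A \emph{run} is an execution with some fixed way of breaking all ties, and a run is \emph{$(1-\epsilon)$-approximate} if its output has density at least $(1-\epsilon)\lambda^*$.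

For $T=1$ this is Charikar's greedy peeling, which is a $\frac12$-approximation; we recall the short proof in Proposition~\ref{prop:half}. It is also known that, however ties are broken, Greedy++ is $(1-\epsilon)$-approximate after
\begin{equation}\label{eq:known}
O\Bigl(\frac{1}{\epsilon^2}\cdot\frac{\Delta}{\lambda^*}\,\log n\Bigr)
\end{equation}
iterations. The following conjecture, posed in \cite{talk}, asserts that the dependence on the graph can be dropped.

\begin{quote}
\textbf{Conjecture.} There is an absolute constant $C$ such that for every graph $G$ with at least one edge, every $\epsilon\in(0,1)$ and every $T\ge C/\epsilon^2$, every run of Greedy++ with $T$ iterations on $G$ is $(1-\epsilon)$-approximate.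
\end{quote}

\paragraph{Results.} The conjecture is false. Since it speaks of every run, one bad tie-breaking suffices to refute it, and this allows a short proof.

\begin{theorem}\label{thm:weak}
Let $\epsilon=\frac15$. For every integer $T\ge1$ there are a graph $G$ with $n<2^{T+14}$ vertices and a tie-breaking for which the output of Greedy++ with $T$ iterations has density less than $(1-\epsilon)\lambda^*$.
\end{theorem}

Given a constant $C$, apply Theorem~\ref{thm:weak} with $T=\max(1,\lceil25C\rceil)\ge C/\epsilon^2$: the conjecture fails for this $C$. The failure is not an artifact of ties, of the value $\frac15$, or of a large ratio $\Delta/\lambda^*$.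

\begin{theorem}\label{thm:strong}
Let $0<\epsilon<\frac12$ and $0<\rho<1-2\epsilon$. There is a constant $M=M(\epsilon,\rho)$ such that for every integer $T\ge1$ there is a graph $G$ with
\[
n\le M\,T^5\rho^{-T},\qquad \Delta(G)\le M\lambda^*,
\]
for which, under every tie-breaking, the output of Greedy++ with $T$ iterations has density less than $(1-\epsilon)\lambda^*$.
\end{theorem}

To express this as a bound on the number of iterations, let $\tau(n,\epsilon)$, for $n\ge2$, be the least $T$ such that on every $n$-vertex graph with an edge \emph{some} run with $T$ iterations is $(1-\epsilon)$-approximate; it is finite by \eqref{eq:known}. For $C>0$ restrict to the $n$-vertex graphs with an edge and $\Delta\le C\lambda^*$, and let $\tau_C^-(n,\epsilon)$ be the least $T$ such that on each of them some run with $T$ iterations is $(1-\epsilon)$-approximate, and $\tau_C^+(n,\epsilon)$ the least $T$ such that on each of them every such run is.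

\begin{corollary}\label{cor:main}
\begin{enumerate}
\item[(i)] For $\epsilon\in[\frac12,1)$, one iteration suffices under every tie-breaking.
\item[(ii)] For each fixed $\epsilon\in(0,\frac12)$,
\[
\liminf_{n\to\infty}\frac{\tau(n,\epsilon)}{\ln n}\ \ge\ \frac{1}{\ln\frac1{1-2\epsilon}}.
\]
In particular, for no $\epsilon<\frac12$ is there a bound on the number of iterations that is independent of $n$.
\item[(iii)] For each fixed $\epsilon\in(0,\frac12)$ there is a constant $C=C_\epsilon$ such that $\tau^-_C(n,\epsilon)$ and $\tau^+_C(n,\epsilon)$ are both $\Theta_\epsilon(\log n)$ as $n\to\infty$.
\end{enumerate}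
\end{corollary}

So the behavior of Greedy++ changes exactly at $\epsilon=\frac12$, and the factor $\log n$ in \eqref{eq:known} cannot be removed. Since $\ln\frac1{1-z}\le\frac z{1-z}$ for $0\le z<1$, the right-hand side in (ii) is at least $\frac1{2\epsilon}-1$.

Section~\ref{sec:basics} explains what the loads measure and why the standard bad example for one iteration is solved by the second. Section~\ref{sec:weak} repairs that example and proves Theorem~\ref{thm:weak}. Section~\ref{sec:strong} removes the ties and proves Theorem~\ref{thm:strong}, and Section~\ref{sec:cor} derives the corollary. The known bound \eqref{eq:known} is used only for the finiteness of $\tau$ and the upper bound in (iii).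

\section{Loads, decoys, and why a decoy wears out}\label{sec:basics}

A \emph{fractional orientation} of a graph splits the unit weight of each edge into two nonnegative parts, one given to each endpoint. Such splittings certify upper bounds on density.

\begin{lemma}\label{lem:cert}
If a graph $B$ has a fractional orientation in which every vertex receives at most $\mu$, then $|E(S)|\le\mu|S|$ for all $S\subseteq V(B)$.
\end{lemma}

\begin{proof}
The edges in $E(S)$ give their whole weight $|E(S)|$ to vertices of $S$, and these receive at most $\mu|S|$ in total.
\end{proof}

The loads are such a certificate. In one iteration the load of $v$ grows by the degree of $v$ at its removal, so every edge is charged exactly once, to the endpoint that is removed first. Hence $\ell_t(v)/t$ is the amount that $v$ receives in a fractional orientation, and $\lambda^*\le\max_v\ell_t(v)/t$. The rule of Greedy++ works toward balancing this orientation: a vertex of small load tends to be removed early, while many of its edges are still present to be charged to it.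

\begin{proposition}[Charikar]\label{prop:half}
Every run with one iteration on a graph with an edge is $\frac12$-approximate.
\end{proposition}

\begin{proof}
Let $S^*$ be a densest set; it has at least two vertices because $\lambda^*>0$. If $v\in S^*$ has $\delta$ neighbors in $S^*$, then $\lambda^*|S^*|-\delta=|E(S^*\setminus\{v\})|\le\lambda^*(|S^*|-1)$, so $\delta\ge\lambda^*$. Consider the moment just before the first vertex $v$ of $S^*$ is removed. The current graph contains $S^*$, so $v$ has degree at least $\lambda^*$, and $v$ has minimum degree. A graph of minimum degree at least $\lambda^*$ has density at least $\lambda^*/2$.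
\end{proof}

The proof shows what a bad instance looks like. When the algorithm starts to destroy $S^*$, the current graph should have minimum degree about $\lambda^*$ but density about $\lambda^*/2$. So $S^*$ should have density close to its \emph{minimum} degree, as a very unbalanced complete bipartite graph does, and it should be accompanied by a much larger, nearly regular \emph{decoy} of the same degree that outlasts it. All our graphs are disjoint unions $A\sqcup B$ of this kind, and the next lemma is all that we need about their suffixes.

\begin{lemma}\label{lem:hide}
Let $G=A\sqcup B$ be a disjoint union, let $|E(S)|\le\mu|S|$ for all $S\subseteq V(B)$, and let $W\subseteq V(B)$ be nonempty. If in every iteration of a run all vertices of $A$ are removed before any vertex of $W$, then the output has density at most $\mu+|E(A)|/|W|$.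
\end{lemma}

\begin{proof}
Let $S$ be a suffix. If $S\subseteq V(B)$, then $\lambda(S)\le\mu$. Otherwise $S$ contains a vertex of $A$, hence all of $W$, and $|E(S)|\le|E(A)|+\mu|S\cap V(B)|\le\bigl(|E(A)|/|W|+\mu\bigr)|S|$.
\end{proof}

We also use that components evolve independently.

\begin{lemma}\label{lem:restrict}
Suppose that at some moment of an iteration the current graph has no edge between a set $Z$ and its complement. Then for the rest of the iteration each vertex of $Z$, when removed, has minimum key among the remaining vertices of $Z$, and the keys in $Z$ depend only on which vertices of $Z$ remain. In particular, a run on a disjoint union $G_1\sqcup G_2$, restricted to $V(G_1)$, is a run on $G_1$ with the same loads.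
\end{lemma}

\begin{proof}
A vertex of minimum key among all remaining vertices has minimum key among those in $Z$, and the remaining neighbors of a vertex of $Z$ lie in $Z$.
\end{proof}

For positive integers $d\le D$, every nonempty induced subgraph of $K_{d,D}$ has a vertex of degree at most $d$: any vertex of the side of size $D$ will do, and if there is none, the subgraph has no edges. We call this the \emph{peeling property} of $K_{d,D}$.

\begin{example}\label{ex:c4}
Let $A=K_{2,98}$, with $196$ edges and density $1.96$, and let $B$ consist of $k$ disjoint $4$-cycles. Giving each edge of $A$ to its endpoint on the large side and splitting the edges of $B$ evenly, Lemma~\ref{lem:cert} shows that $\lambda^*\le2$ and that subsets of $V(B)$ have density at most $1$.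

\emph{The first iteration can fail.} While $B$ is intact its keys equal $2$, and by the peeling property some remaining vertex of $A$ has key at most $2$. So ties can be broken to remove all of $A$ first, and Lemma~\ref{lem:hide} with $W=V(B)$ bounds the output density by $1+49/k$, which for large $k$ is barely more than half of $1.96$.

\emph{The second iteration succeeds, for every $k$ and every tie-breaking.} By Lemma~\ref{lem:restrict} we can follow each component separately through the first iteration. A $4$-cycle loses a vertex of degree $2$, then an end of the remaining path with degree $1$, then an end of the remaining edge with degree $1$, then an isolated vertex: its loads are $2,1,1,0$. In $A$, as long as three or more vertices of the large side remain, the two hubs (the vertices of the small side) have degree greater than $2$, so the first $96$ removals are vertices of the large side with load $2$; call them $R$. In the second iteration, while $R$ and the hubs are present, the keys in $R$ are $4$ and the keys of the hubs are at least $96$. But a $4$-cycle with a remaining vertex has one of key at most $3$: either a vertex of load at most $1$ remains, or only the vertex of load $2$ remains, with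 degree $0$. So $B$ disappears first and leaves a suffix $K_{2,j}$ with $j\ge96$, of density $2j/(j+2)>1.95$.
\end{example}

The example suggests why one would believe the conjecture. After $t$ iterations the average load on a component $B$ is exactly $t\lambda(V(B))$, because every edge is charged once per iteration. A sparse decoy therefore falls behind a dense part in load at a rate that does not depend on $n$, and a decoy of small load is removed early. The gap in this reasoning is the word \emph{average}. A fraction of $B$ can keep collecting the full load at the expense of the rest, and a small fraction of a huge graph $B$ is still much larger than $A$.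

\section{Levels: a counterexample with adversarial ties}\label{sec:weak}

\subsection{The idea}\label{sub:idea}

A decoy works for one iteration, so we use $T$ of them, the \emph{levels} $L_1,\dots,L_T$, and let $L_t$ be spent in iteration $t$. We picture $L_1$ at the bottom and write
\[
U_t=L_t\cup L_{t+1}\cup\dots\cup L_T,\qquad U_{T+1}=\emptyset .
\]
Say the decoys are $d$-regular. The difficulty is to keep the levels above $L_t$ fresh: at the start of iteration $t+1$ all vertices of $U_{t+1}$ should have load $td$, so that their keys $(t+1)d$ still match those of $A$. Thus in iteration $t$ \emph{every} vertex of $U_{t+1}$ must be removed with degree $d$. A $d$-regular graph has only $d/2$ edges per vertex, so the missing edges must lead to a part that is removed later, namely the level below. A bipartite level $L_i=P_i\cup Q_i$ arranges this exactly: first $Q_i$ is removed, each vertex being charged its $d$ edges to $P_i$; then $P_i$ is removed, each vertex being charged $d$ additional edges to $P_{i-1}$.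

The additional edges raise the density, and a count shows the price of keeping it low. Suppose the current vertex set is $U_t$, the vertices of $U_{t+1}$ are removed first, each with degree $d$, and $L_t$ induces a $d$-regular graph. Then $|E(U_t)|=d|U_{t+1}|+\frac d2|L_t|=\frac d2\bigl(|U_{t+1}|+|U_t|\bigr)$, so
\[
\lambda(U_t)\le\frac{1+\rho}2\,d\iff|U_{t+1}|\le\rho\,|U_t| .
\]
In this scheme, then, a decoy of density $\frac{1+\rho}2d$ has levels that shrink by the factor $\rho$, and $T$ levels cost about $\rho^{-T}$ vertices. Against a part $A$ of density close to $d$ the decoy defeats a $(1-\epsilon)$-approximation when $\frac{1+\rho}2<1-\epsilon$, which is the condition $\rho<1-2\epsilon$ of Theorem~\ref{thm:strong}. The smallest case is $d=2$, $\rho=\frac12$, with ratio $\frac34<\frac45$.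

\subsection{The graph}

Fix $T\ge1$ and put $m_i=8000\cdot2^{T-i}$ for $1\le i\le T$. Let $G=A\sqcup B$ with $A=K_{2,98}$, so that $\lambda^*\ge1.96$. The graph $B$ has vertex set $L_1\cup\dots\cup L_T$, where $L_i=P_i\cup Q_i$ and $|P_i|=|Q_i|=m_i$. Its edges are of two kinds.
\begin{itemize}
\item \emph{Block edges.} Each $L_i$ induces $m_i/2$ disjoint copies of $K_{2,2}$, called \emph{blocks}, each with one side in $P_i$ and the other in $Q_i$.
\item \emph{Links.} For $1\le i<T$, each vertex of $P_{i+1}$ is joined to two vertices of $P_i$, its \emph{down-neighbors}, and each vertex of $P_i$ to exactly one vertex of $P_{i+1}$, its \emph{up-neighbor}. This is possible because $m_i=2m_{i+1}$.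
\end{itemize}
Then $n=100+2\sum_im_i=100+16000(2^T-1)<2^{T+14}$. For $T=1$ this is Example~\ref{ex:c4} with $k=4000$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=0.85]
\foreach \x/\y in {0/0,0/1,1/0,1/1,3/3,3/4,4/3,4/4} \draw (\x,1)--(\y,0);
\foreach \x/\y in {1.5/1.5,1.5/2.5,2.5/1.5,2.5/2.5} \draw (\x,2)--(\y,3);
\foreach \x/\y in {1.5/0,1.5/1,2.5/3,2.5/4} \draw[dashed] (\x,2)--(\y,1);
\foreach \x in {0,1,3,4} {\fill (\x,1) circle (2.5pt); \filldraw[fill=white] (\x,0) circle (2.5pt);}
\foreach \x in {1.5,2.5} {\fill (\x,2) circle (2.5pt); \filldraw[fill=white] (\x,3) circle (2.5pt);}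
\node at (5,0) {$Q_1$};
\node at (5,1) {$P_1$};
\node at (5,2) {$P_2$};
\node at (5,3) {$Q_2$};
\end{tikzpicture}
\caption{For $T=2$ the decoy $B$ may be taken to be $4000$ disjoint copies of this graph. Block edges are solid and links are dashed. Removing $Q_2$ and then $P_2$ removes each of these vertices with degree exactly $2$ and leaves the $4$-cycles of level $L_1=P_1\cup Q_1$.}\label{fig:two}
\end{figure}

Follow the case $T=2$ in Figure~\ref{fig:two}. In iteration $1$ all degrees in $B$ are at least $2$, so $A$ can be removed first. Then the degrees in $Q_1,P_1,P_2,Q_2$ are $2,3,4,2$. We remove $Q_2$; now $P_2$ has degree $2$ and we remove it; the $4$-cycles of $L_1$ remain and receive loads $2,1,1,0$. Level $L_1$ is spent, but all of $L_2$ has load $2$. In iteration $2$ the keys in $L_2$ are at least $2+2=4$ as long as $L_2$ is intact, whatever happens to $L_1$, while $A$ always offers a key at most $4$. So $A$ can again be removed before $L_2$.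

\subsection{Proof of Theorem~\ref{thm:weak}}

\emph{Density of $B$.} Give each link entirely to its lower endpoint, so that a vertex of $P_i$ receives at most $1$ from links. To compensate, split each block edge as $\frac14$ to its endpoint in $P_i$ and $\frac34$ to its endpoint in $Q_i$. A vertex of $Q_i$ receives $2\cdot\frac34=\frac32$ and a vertex of $P_i$ at most $2\cdot\frac14+1=\frac32$. By Lemma~\ref{lem:cert}, $|E(S)|\le\frac32|S|$ for all $S\subseteq V(B)$.

\emph{The run.} We construct a run in which, for $0\le t\le T$,
\begin{quote}
$H(t)$: \ all loads satisfy $\ell_t(v)\le2t$, and $\ell_t(v)=2t$ for all $v\in U_{t+1}$,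
\end{quote}
and in which iteration $t$ removes everything outside $U_t$ before any vertex of $U_t$. The statement $H(0)$ holds because all loads are $0$. Let $1\le t\le T$ and assume $H(t-1)$.

\emph{Phase 1: the vertices outside $U_t$.} While $U_t$ is intact, each of its vertices has load $2(t-1)$ and both block neighbors, so its key is at least $2t$. Suppose a vertex outside $U_t$ remains. We claim that one of them has degree at most $2$, hence key at most $2t$. If part of $A$ remains, this is the peeling property. Otherwise let $L_j$, with $j<t$, be the lowest level with a remaining vertex. A remaining vertex of $Q_j$ has degree at most $2$. If there is none, a remaining vertex of $P_j$ has lost its block neighbors and its down-neighbors, so its degree is at most $1$. This proves the claim. Hence the minimum key is at most $2t$ and is attained outside $U_t$; we break ties in favor of such a vertex. All vertices outside $U_t$ are removed first, with new loads at most $2t$.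

\emph{Phase 2: the set $U_{t+1}$.} Now exactly $U_t$ remains, with all loads equal to $2(t-1)$, so minimum key means minimum degree. Remove the vertices in the order $Q_T,P_T,Q_{T-1},P_{T-1},\dots,Q_{t+1},P_{t+1}$. While level $L_i$ with $i>t$ is being removed, every remaining vertex has degree at least $2$: the levels $L_t,\dots,L_{i-1}$ consist of intact blocks, a remaining vertex of $Q_i$ has both neighbors in $P_i$, and a remaining vertex of $P_i$ has both down-neighbors. The vertex being removed has degree exactly $2$: a vertex of $Q_i$ has only two neighbors, and a vertex of $P_i$ has by then lost its neighbors in $Q_i$ and $P_{i+1}$. So the order is legitimate, and every vertex of $U_{t+1}$ gets load exactly $2t$.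

\emph{Phase 3: the level $L_t$.} What remains is a disjoint union of $4$-cycles with loads $2(t-1)$, so all keys, and all new loads, are at most $2t$. This proves $H(t)$.

\emph{Conclusion.} In every iteration $t\le T$ the graph $A$ is removed before any vertex of $L_T\subseteq U_t$, and $|L_T|=16000$. By Lemma~\ref{lem:hide} the output has density at most $\frac32+\frac{196}{16000}<1.52$, whereas $(1-\epsilon)\lambda^*\ge0.8\cdot1.96=1.568$. \qed

\section{Every tie-breaking and every $\epsilon<\frac12$}\label{sec:strong}

\subsection{Three kinds of ties}\label{sub:ties}

The graph of Section~\ref{sec:weak} is bad only for some runs. The argument of Phase 1, applied to the lowest level with a remaining vertex, shows that $B$ always offers a vertex of degree at most $2$; so in the first iteration ties can also be broken to remove all of $B$ first, and then $V(A)$ is a suffix. To defeat every run, each comparison of keys that matters must become strict. We take large degrees, of order $c$, and perturb them slightly.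

\emph{Ties between $A$ and $U_t$.} Let all blocks have degree at least $c$ and let $A$ have the peeling property with $d=c-1$.

\emph{Ties between levels of $U_t$.} If $P_i$ were removed before $P_{i+1}$, then $P_{i+1}$ would lose its down-neighbors and be undercharged. We give level $L_i$ its own degree $a_i$ with $a_1>a_2>\dots>a_T=c$. Then the highest remaining level has the smallest keys.

\emph{Ties between spent levels and $U_t$.} This is the real difficulty, and the previous step aggravates it. In Section~\ref{sec:weak} it sufficed that a spent level gains at most the full degree in each iteration. Now that bound gives loads up to $ta_1$, above the keys $tc$ of the top level. What saves us is the phenomenon of Example~\ref{ex:c4}: in the iteration after it was spent, a block collapses at a much smaller key than a fresh one. We show that the maximum load of a spent level grows in that iteration by about $r$ only, where $r\approx\rho c$ is the number of up-neighbors of a vertex. This one-time loss of $c-r$ has to outweigh the drift of at most $a_1-c<T$ per iteration over $T$ iterations, which is why we take $c$ of order $T^2$.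

\subsection{How a block is spent}

Consider a copy of $K_{a,a}$ with sides $P$ and $Q$ inside a graph. Its loads form a \emph{staircase at height $h$} if the vertices of each side can be numbered $w_1,\dots,w_a$ so that $w_s$ has load at most $h+s$.

\begin{lemma}\label{lem:stair}
Suppose that at some moment of an iteration a copy of $K_{a,a}$ is a component of the current graph and all its vertices have load $h$. Then their new loads form a staircase at height $h$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:restrict}, each vertex of the copy is removed with minimum degree among the remaining vertices of the copy. Suppose $s\ge1$ vertices remain on each side. All have degree $s$, and one is removed. Now one side has $s$ vertices of degree $s-1$ and the other has $s-1$ vertices of degree $s$, so the next removal is from the larger side, with degree $s-1$. Thus the removals come in rounds $s=a,a-1,\dots,1$, and round $s$ removes one vertex from each side, with degree at most $s$. Number each vertex by its round.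
\end{proof}

The top of a staircase has load $h+a$, as a fresh block would. But a block whose loads all equal $h+a$ has keys at least $h+2a$ while it is intact, and a staircase cannot hold out nearly that long.

\begin{lemma}\label{lem:collapse}
Suppose that the loads of a copy of $K_{a,a}$ with sides $P,Q$ form a staircase at height $h$ at the start of an iteration. Consider a moment when some vertex of the copy remains, the remaining vertices of $Q$ have no remaining neighbors outside the copy, and each remaining vertex of $P$ has at most $r$. Then some remaining vertex of the copy has key at most $h+a+r+1$.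
\end{lemma}

\begin{proof}
Let $x$ vertices of $P$ and $y$ vertices of $Q$ remain. Among $x\ge1$ distinct numbers in $\{1,\dots,a\}$ the smallest is at most $a-x+1$. So if $x\ge1$, some remaining $p\in P$ has load at most $h+a-x+1$ and degree at most $y+r$; and if $y\ge1$, some remaining $q\in Q$ has load at most $h+a-y+1$ and degree $x$. If $y=0$, the key of $p$ is at most $h+a+r$. If $x=0$, the key of $q$ is at most $h+a$. If $x,y\ge1$, the keys of $p$ and $q$ sum to at most
\[
(h+a-x+1+y+r)+(h+a-y+1+x)=2(h+a+1)+r,
\]
so one of them is at most $h+a+1+r/2$.
\end{proof}

For $a=2$ and $h=r=0$ this is the bound $3$ of Example~\ref{ex:c4}.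

\subsection{The graph}\label{sub:graph}

Fix $\epsilon$ and $\rho$ as in Theorem~\ref{thm:strong}. Choose positive integers $N$ and $\kappa$, depending only on $\epsilon$ and $\rho$, with $\kappa\ge\max\bigl(\frac2\rho,\frac2{1-\rho}\bigr)$ and
\begin{equation}\label{eq:param}
\frac{1+\rho}2+\frac1{2\kappa}<(1-\epsilon)\Bigl(1-\frac1\kappa\Bigr)\frac N{N+1}.
\end{equation}
This is possible because, as $N,\kappa\to\infty$, the two sides tend to $\frac{1+\rho}2<1-\epsilon$; it is the only place where $\rho<1-2\epsilon$ is used. Note that $\kappa\ge4$, as one of $\rho,1-\rho$ is at most $\frac12$. Given $T\ge1$, put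
\[
c=\kappa T^2,\quad d=c-1,\quad r=\lfloor\rho c\rfloor,\quad a_i=c+T-i\ \ (1\le i\le T),\quad\alpha=a_1=c+T-1 .
\]
Then $\alpha=a_1>\dots>a_T=c>r\ge2$, where $r\ge2$ because $\rho c\ge\rho\kappa\ge2$. The comparison of loss and drift from Section~\ref{sub:ties} is the inequality
\begin{equation}\label{eq:gap}
(t-1)\alpha+r+1<tc\qquad(1\le t\le T).
\end{equation}
It is equivalent to $(t-1)(T-1)+1<c-r$, and indeed $(t-1)(T-1)+1\le(T-1)^2+1\le T^2<2T^2\le(1-\rho)\kappa T^2\le c-r$.

Define the level sizes downward by $m_T=Nc^2$ and
\[
m_i=a_i\Bigl\lceil\frac{a_{i+1}m_{i+1}}{r\,a_i}\Bigr\rceil\qquad(i=T-1,\dots,1),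
\]
so that $a_i$ divides $m_i$ for all $i$ and $a_{i+1}m_{i+1}\le rm_i$ for $i<T$.

Let $G=A\sqcup B$ with $A=K_{d,Nd}$. Then $|E(A)|=Nd^2$ and $\lambda^*\ge\lambda(V(A))=d\frac N{N+1}$. The graph $B$ has levels $L_i=P_i\cup Q_i$ for $1\le i\le T$, with $|P_i|=|Q_i|=m_i$, and the following edges.
\begin{itemize}
\item \emph{Block edges.} Each $L_i$ induces $m_i/a_i$ disjoint copies of $K_{a_i,a_i}$, the blocks, each with one side in $P_i$ and the other in $Q_i$.
\item \emph{Links.} For $1\le i<T$, each vertex of $P_{i+1}$ has exactly $a_{i+1}$ down-neighbors in $P_i$, and each vertex of $P_i$ has at most $r$ up-neighbors in $P_{i+1}$.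
\end{itemize}
To obtain such links, arrange $P_i$ in cyclic order and let the vertices of $P_{i+1}$, one after another, take the next $a_{i+1}$ vertices along the cycle. Each takes distinct vertices because $a_{i+1}<a_i\le m_i$. In total $a_{i+1}m_{i+1}\le rm_i$ consecutive positions are used, so we go around the cycle at most $r$ times and each vertex of $P_i$ is taken at most $r$ times. As before, $U_t=L_t\cup\dots\cup L_T$.

\subsection{The dynamics}

\begin{proposition}\label{prop:dyn}
In every run on $G$ and every iteration $t\le T$, all vertices outside $U_t$ are removed before any vertex of $U_t$.
\end{proposition}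

\begin{proof}
We prove this by induction on $t$ together with the following description $H(t)$ of the loads $\ell_t$, for $0\le t\le T$. It distinguishes the fresh levels, the level just spent, the older levels, and $A$.
\begin{enumerate}
\item[(a)] For $i>t$, every vertex of $L_i$ has load exactly $ta_i$.
\item[(b)] If $t\ge1$, the loads in each block of $L_t$ form a staircase at height $(t-1)a_t$.
\item[(c)] For $j<t$, every vertex of $L_j$ has load at most $(t-1)\alpha+r+1$.
\item[(d)] Every vertex of $A$ has load at most $td$.
\end{enumerate}
For $t=0$ all loads are $0$, and (b), (c) are empty. Let $1\le t\le T$, assume $H(t-1)$, and consider iteration $t$.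

\medskip\noindent\emph{Phase 1: the vertices outside $U_t$.} While $U_t$ is intact, a vertex of $L_i$ with $i\ge t$ has load $(t-1)a_i$ and all its $a_i$ block neighbors, so its key is at least $ta_i\ge tc$. We bound the minimum key from above.

(i) \emph{If a vertex of $A$ remains, the minimum key is at most $td<tc$.} By the peeling property some remaining vertex of $A$ has degree at most $d$, and its load is at most $(t-1)d$.

(ii) \emph{If a vertex of $L_1\cup\dots\cup L_{t-1}$ remains, the minimum key is at most $(t-1)\alpha+r+1$, which is less than $tc$ by \eqref{eq:gap}.} Let $L_j$ be the lowest level with a remaining vertex, so $j\le t-1$, and take a block of $L_j$ with a remaining vertex. No down-neighbors remain, so outside the block a remaining vertex of $P_j$ has at most its $r$ up-neighbors, and a vertex of $Q_j$ has no neighbors. If $j=t-1$, the loads of the block form a staircase at height $(t-2)a_{t-1}$ by part (b) of $H(t-1)$, and Lemma~\ref{lem:collapse} gives a key at most $(t-1)a_{t-1}+r+1\le(t-1)\alpha+r+1$. If $j<t-1$, the loads are at most $(t-2)\alpha+r+1$ by part (c) of $H(t-1)$, and some remaining vertex of the block has degree at most $\alpha$: a remaining vertex of $Q_j$ has degree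 at most $a_j$, and if the block has none, a remaining vertex of $P_j$ has degree at most $r$.

As long as $U_t$ is intact and a vertex outside $U_t$ remains, (i) or (ii) makes the minimum key less than $tc$, so the removed vertex lies outside $U_t$. This is the assertion of the proposition for $t$. The new load of a removed vertex is the minimum key at that moment. So a vertex of $A$ gets load at most $td$ by (i), and a vertex of $L_j$ with $j<t$ gets load at most $(t-1)\alpha+r+1$ by (ii). This proves (d) and (c).

\medskip\noindent\emph{Phase 2: the levels $L_T,L_{T-1},\dots,L_{t+1}$, in this order.} Let $t<i\le T$ and suppose that exactly $L_t\cup\dots\cup L_i$ remains; for $i=T$ this is the state after Phase 1. Ties inside $L_i$ do occur, so we cannot prescribe the order $Q_i,P_i$, but they are harmless. Call a state \emph{good} if the remaining set is $L_t\cup\dots\cup L_{i-1}\cup X\cup Y$ with $X\subseteq P_i$, $Y\subseteq Q_i$, and every neighbor of a vertex of $Y$ lies in $X$. The initial state, with $X=P_i$ and $Y=Q_i$, is good. In a good state with $X\cup Y\ne\emptyset$ the keys are as follows.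
\begin{itemize}
\item A vertex of $L_h$ with $t\le h<i$ has all its block neighbors, so its key is at least $ta_h>ta_i$.
\item A vertex of $Y$ has all its $a_i$ neighbors, so its key is $ta_i$.
\item A vertex $p\in X$ has its $a_i$ down-neighbors in $P_{i-1}$ and no up-neighbors, so its key is $ta_i$ plus the number of its neighbors in $Y$.
\end{itemize}
The value $ta_i$ is attained, by $Y$ if $Y\ne\emptyset$ and by $X$ otherwise, so it is the minimum key. The removed vertex is in $Y$, or in $X$ without neighbors in $Y$; it gets load $ta_i$, and the new state is good. This continues until exactly $L_t\cup\dots\cup L_{i-1}$ remains. Descending through $i=T,\dots,t+1$ proves (a).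

\medskip\noindent\emph{Phase 3: the level $L_t$.} Now exactly $L_t$ remains. Its blocks are the components of the current graph, and all loads are $(t-1)a_t$. Lemma~\ref{lem:stair} gives (b), which completes $H(t)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:strong}}

\emph{Density of $B$.} Give each link to its lower endpoint, and split each block edge of $L_i$ as $\frac{a_i+r}{2a_i}$ to its endpoint in $Q_i$ and $\frac{a_i-r}{2a_i}$ to its endpoint in $P_i$; both parts are nonnegative because $r<a_i$. A vertex of $Q_i$ receives $\frac{a_i+r}2$, and a vertex of $P_i$ at most $\frac{a_i-r}2+r=\frac{a_i+r}2$. By Lemma~\ref{lem:cert}, $|E(S)|\le\mu|S|$ for all $S\subseteq V(B)$, with $\mu=\frac{\alpha+r}2$.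

\emph{The output.} By Proposition~\ref{prop:dyn}, in every run with $T$ iterations Lemma~\ref{lem:hide} applies with $W=L_T$, and $|E(A)|/|L_T|=Nd^2/(2Nc^2)<\frac12$. So the output has density less than $\mu+\frac12=\frac{c+r+T}2$. Using $r\le\rho c$ and $T/c\le1/\kappa$, then \eqref{eq:param}, then $c\ge\kappa$,
\[
\frac{c+r+T}2\le c\Bigl(\frac{1+\rho}2+\frac1{2\kappa}\Bigr)<(1-\epsilon)\,c\Bigl(1-\frac1\kappa\Bigr)\frac N{N+1}\le(1-\epsilon)\,d\,\frac N{N+1}\le(1-\epsilon)\lambda^* .
\]

\emph{Maximum degree.} A vertex of $B$ has at most $\alpha$ block neighbors, $\alpha$ down-neighbors and $r$ up-neighbors. Since $\alpha\le2c$ and $r\le c$, its degree is at most $5c$. Degrees in $A$ are at most $Nc$. Also $\lambda^*\ge d\frac N{N+1}\ge\frac{c-1}2\ge\frac c4$. Hence $\Delta/\lambda^*\le\max(20,4N)\le20N$.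

\emph{Number of vertices.} Let $\beta=\alpha/r>1$. For $i<T$ we have $m_i\le a_{i+1}m_{i+1}/r+a_i\le\beta m_{i+1}+\alpha$, and iterating,
\[
m_i\le\beta^{T-i}m_T+\alpha(1+\beta+\dots+\beta^{T-i-1})\le\beta^T(m_T+\alpha T);
\]
the last bound also holds for $i=T$. The ratio $\beta$ exceeds $1/\rho$ slightly, and the choice $c=\kappa T^2$ keeps the excess bounded after $T$ levels. Indeed,
\[
\beta\le\frac{c+T}{\rho c-1}=\frac1\rho\cdot\frac{1+T/c}{1-1/(\rho c)},
\]
and for $0\le z\le\frac12$ we have $\frac1{1-z}=1+\frac z{1-z}\le1+2z\le e^{2z}$. Since $\rho c\ge\rho\kappa\ge2$, this applies with $z=1/(\rho c)$ and gives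
\[
\beta^T\le\rho^{-T}\exp\Bigl(\frac{T^2}c+\frac{2T}{\rho c}\Bigr)\le\rho^{-T}\exp\Bigl(\frac1\kappa+\frac2{\rho\kappa}\Bigr)\le e^2\rho^{-T}.
\]
With $|V(A)|\le(N+1)\kappa T^2$, $m_T=N\kappa^2T^4$ and $\alpha T\le2\kappa T^3$ we obtain
\[
n\le(N+1)\kappa T^2+2T\,e^2\rho^{-T}\bigl(N\kappa^2T^4+2\kappa T^3\bigr)\le MT^5\rho^{-T},
\]
where $M=(N+1)\kappa+2e^2(N\kappa^2+2\kappa)$ depends only on $\epsilon$ and $\rho$. Finally $M\ge2e^2N\kappa^2\ge20N$, so $\Delta\le M\lambda^*$. \qed

\section{The number of iterations}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Part (i) is Proposition~\ref{prop:half}.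

For (ii), fix $\rho\in(0,1-2\epsilon)$ and let $M$ be as in Theorem~\ref{thm:strong}. For $n\ge M/\rho$ let $T=T(n)\ge1$ be the largest integer with $MT^5\rho^{-T}\le n$, let $G$ be the graph of Theorem~\ref{thm:strong} for this $T$, and add isolated vertices to obtain a graph $G^+$ with exactly $n$ vertices. This changes neither $\Delta$ nor $\lambda^*$. By Lemma~\ref{lem:restrict}, a run on $G^+$ with $T$ iterations restricts to a run on $G$. A suffix $S$ of the run on $G^+$ either consists of added vertices and has density $0$, or meets $V(G)$ in a suffix of the restricted run, and then $\lambda(S)\le\lambda(S\cap V(G))<(1-\epsilon)\lambda^*$. So no run on $G^+$ with $T$ iterations is $(1-\epsilon)$-approximate. Neither is a run with fewer iterations, because it can be continued to a run with $T$ iterations, whose output is at least as dense. Hence $\tau(n,\epsilon)>T(n)$.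

By the maximality of $T=T(n)$,
\[
\ln n<\ln M+5\ln(T+1)+(T+1)\ln\frac1\rho,
\]
and $T(n)\to\infty$ as $n\to\infty$. Dividing by $T$ gives $\limsup_n\frac{\ln n}{T(n)}\le\ln\frac1\rho$, so $\liminf_n\frac{\tau(n,\epsilon)}{\ln n}\ge1/\ln\frac1\rho$. Letting $\rho$ increase to $1-2\epsilon$ proves (ii).

For (iii), take $\rho=\frac12-\epsilon$ and $C=M(\epsilon,\rho)$. The graphs $G^+$ above satisfy $\Delta\le C\lambda^*$, so $\tau_C^-(n,\epsilon)>T(n)=\Omega_\epsilon(\log n)$. By definition $\tau^-_C\le\tau^+_C$, and \eqref{eq:known} gives $\tau_C^+(n,\epsilon)=O(\epsilon^{-2}C\log n)=O_\epsilon(\log n)$.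
\end{proof}

\begin{thebibliography}{1}

\bibitem{talk}
\emph{Densest Subgraph: Supermodularity, Iterative Peeling and Flow},
\texttt{https://chekuri.cs.illinois.edu/talks/dsg-northwestern.pdf}

\end{thebibliography}
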